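\title{A winning coding strategy in the weakly monotonic game on any free ideal}

\begin{abstract}
In the weakly monotonic game on a free ideal $J$, player ONE chooses an increasing sequence of countable unions of members of $J$, and player TWO, who answers with members of $J$, has to cover all of them. A coding strategy for TWO depends only on TWO's previous move and ONE's current move. We prove in ZFC that TWO has a winning coding strategy for every free ideal; this is the Coding Strategy Conjecture. The strategy needs no monotonicity: against an arbitrary sequence of moves it covers every point that ONE plays infinitely often. We also show that ``infinitely often'' can be replaced by ``at least $m$ times'' exactly when the cofinality of the $\sigma$-completion of $J$ is at most $|J|$, and that for the ideal of finite subsets of $\omega_1$ the previous move of TWO cannot be replaced by the inning number. The proofs use only elementary set theory.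
\end{abstract}

\section{The game and the results}\label{sec:intro}

Let $S$ be an infinite set. A \emph{free ideal} on $S$ is a family $J$ of subsets of $S$ that is closed under subsets and under finite unions, contains every finite subset of $S$, and does not contain $S$. Its \emph{$\sigma$-completion} $\langle J\rangle$ is the family of all unions of countably many members of $J$; it is again closed under subsets. Since $J$ is closed under finite unions, every $Q\in\langle J\rangle$ is the union of an increasing sequence in $J$, and for every ideal under consideration we fix such sequences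
\[
Q^{(0)}\subseteq Q^{(1)}\subseteq\cdots\ \text{ in }J,\qquad Q=\bigcup_{k<\omega}Q^{(k)}\qquad(Q\in\langle J\rangle).
\]
The basic example is the ideal $J=[\kappa]^{<\omega}$ of finite subsets of an infinite cardinal $\kappa$, for which $\langle J\rangle=[\kappa]^{\le\omega}$ is the family of countable subsets of $\kappa$.

The \emph{weakly monotonic game} $\mathrm{WMG}(J)$ is played by two players in innings $n=1,2,\dots$. In inning $n$, ONE chooses $O_n\in\langle J\rangle$, subject to the rule $O_n\subseteq O_{n+1}$ for all $n$, and TWO answers with $T_n\in J$. TWO wins the play if $\bigcup_nO_n\subseteq\bigcup_nT_n$; otherwise ONE wins.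

A player TWO who remembers the whole play wins by answering $T_n=O_1^{(n)}\cup\dots\cup O_n^{(n)}$, because a point of $O_i$ lies in $O_i^{(n)}$ for all large $n$. So the question is how much memory TWO needs. A \emph{coding strategy} is a pair of maps $\langle J\rangle\to J$ and $J\times\langle J\rangle\to J$, both written $F$, which TWO follows by playing
\[
T_1=F(O_1),\qquad T_{n+1}=F(T_n,O_{n+1}).
\]
It is \emph{winning} if TWO wins every play in which TWO follows it. The set $T_n$ has two jobs: it covers a part of what ONE has played, and it is the only carrier of information from inning $n$ to inning $n+1$.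

\begin{quote}
\textbf{Coding Strategy Conjecture} \cite{games}. \emph{For every free ideal $J$, TWO has a winning coding strategy in $\mathrm{WMG}(J)$.}
\end{quote}

The problem comes with the standing hypotheses $J\ne\langle J\rangle$ and $S\notin\langle J\rangle$. They exclude the cases in which TWO can copy the moves of ONE, or can cover all of $S$ by playing $T_n=S^{(n)}$; we shall not need them. Two cases of the conjecture are known: it holds for all $J$ under the Generalized Continuum Hypothesis, and it holds in ZFC when $|S|<\aleph_{\omega_1}$. We use neither result.

Two simple strategies mark the range of the problem. TWO's memory has $|J|$ states. If $\langle J\rangle$ has a cofinal family of size at most $|J|$, then TWO can store in $T_n$ the names of sets covering $O_1,\dots,O_n$ and imitate the strategy with full memory. This makes no use of monotonicity, and it is not always available: for $J=[\aleph_\omega]^{<\omega}$ no such family exists (Example~\ref{ex:alephomega}). At the other extreme, monotonicity obliges ONE to show every old point again in each inning, so TWO might hope to store nothing but the inning number and to play some piece of $O_n$,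 such as $O_n^{(n)}$. This fails already for $J=[\omega_1]^{<\omega}$. A proof of the conjecture must therefore combine memory with repetition: TWO cannot remember \emph{what} ONE played, but may remember \emph{where to look} in the moves to come. Our main theorem carries this out, and it shows that repetition is all that is used of the monotonicity rule. For a sequence of sets let $\limsup O_n$ be the set of points that lie in $O_n$ for infinitely many $n$.

\begin{theorem}\label{thm:main}
Let $J$ be a free ideal on an infinite set $S$. There is a coding strategy of TWO such that for every sequence $O_1,O_2,\dots$ in $\langle J\rangle$, monotone or not, the answers $T_n$ satisfy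
\[
\limsup O_n\subseteq\bigcup_nT_n\qquad\text{and}\qquad T_n\subseteq T_{n+1}\ \text{ for all }n.
\]
\end{theorem}

If $O_n\subseteq O_{n+1}$ for all $n$, then $\bigcup_nO_n=\limsup O_n$. Hence:

\begin{corollary}\label{cor:conjecture}
The Coding Strategy Conjecture is a theorem of ZFC.
\end{corollary}

The next two theorems make the discussion of the simple strategies precise. Here $\operatorname{cof}(\langle J\rangle,\subseteq)$ is the least size of a family $\mathcal C\subseteq\langle J\rangle$ that is \emph{cofinal}, which means that every member of $\langle J\rangle$ is contained in a member of $\mathcal C$.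

\begin{theorem}\label{thm:m}
Let $J$ be a free ideal and $1\le m<\omega$. Consider the game in which ONE plays arbitrary sets $O_n\in\langle J\rangle$, TWO answers with sets $T_n\in J$, and TWO wins if $\bigcup_nT_n$ contains every point that lies in $O_n$ for at least $m$ values of $n$. TWO has a winning coding strategy in this game if and only if $\operatorname{cof}(\langle J\rangle,\subseteq)\le|J|$.
\end{theorem}

So ``infinitely often'' in Theorem~\ref{thm:main} cannot be replaced by ``at least $m$ times''; the replacement fails in ZFC for $J=[\aleph_\omega]^{<\omega}$.

\begin{theorem}\label{thm:inning}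
For $J=[\omega_1]^{<\omega}$, no strategy of the form $T_n=F(n,O_n)$ wins $\mathrm{WMG}(J)$ for TWO.
\end{theorem}

Section~\ref{sec:coding} shows how to store information in the moves $T_n$, and Section~\ref{sec:simple} proves Theorems~\ref{thm:m} and~\ref{thm:inning}. Section~\ref{sec:finite} proves Theorem~\ref{thm:main} for the ideals $[\kappa]^{<\omega}$, where the main idea is visible without technical cover. The general case needs a lemma on products of regular cardinals (Section~\ref{sec:domination}); the strategy is defined in Section~\ref{sec:strategy} and verified in Section~\ref{sec:verification}.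

\medskip
\noindent\textbf{Conventions.} We work in ZFC. An ordinal is the set of all smaller ordinals, cardinals are initial ordinals, $\omega_\alpha=\aleph_\alpha$, and $\sup\emptyset=0$. For an ordinal $\gamma>0$, the \emph{cofinality} $\operatorname{cf}(\gamma)$ is the least size of a set $K\subseteq\gamma$ such that every $x<\gamma$ satisfies $x\le y$ for some $y\in K$. Thus $\operatorname{cf}(\gamma)=1$ for a successor ordinal. An infinite cardinal $\lambda$ is \emph{regular} if $\operatorname{cf}(\lambda)=\lambda$. We use the following textbook facts. If $\gamma$ is a limit ordinal, then $\operatorname{cf}(\gamma)$ is an infinite regular cardinal, and every subset of $\gamma$ of size less than $\operatorname{cf}(\gamma)$ has supremum less than $\gamma$. Infinite successor cardinals $\rho^+$ are regular, and $\rho^+\le2^\rho$. If a regular cardinal $\delta$ is partitioned into fewer than $\delta$ pieces, then some piece is unbounded in $\delta$. The sum and the product of two nonzero cardinals, one of them infinite, equal their maximum; consequently $(2^\rho)^\rho=2^{\rho\cdot\rho}=2^\rho$ for infinite $\rho$.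

\section{Coding histories into moves}\label{sec:coding}

Suppose that in some inning TWO has to cover a set $A\in J$. Then TWO may play any $T\in J$ with $T\supseteq A$, and the choice of $T$ is the message to the next inning. The number of possible messages is the number of supersets of $A$ in $J$. Call $J$ \emph{uniform} if every $A\in J$ has $|J|$ supersets in $J$. Not every ideal is uniform: if $S=A\cup A'$ with $A,A'$ disjoint of size $\aleph_1$ and $J=\{B\subseteq S:B\cap A'\text{ is finite}\}$, then $|J|=2^{\aleph_1}$, while $A$ has only $\aleph_1$ supersets in $J$. In this example TWO can include $A$ in every move and play on $A'$, where the ideal is uniform. The same works in general.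

\begin{lemma}\label{lem:reduction}
Let $J$ be a free ideal on $S$. Choose $A_0\in J$ such that $\mu=|\{B\in J:B\cap A_0=\emptyset\}|$ is as small as possible, and put $S'=S\setminus A_0$ and $J'=\{B\in J:B\cap A_0=\emptyset\}$.
\begin{enumerate}
\item[(a)] $S'$ is infinite, and $J'$ is a uniform free ideal on $S'$ with $|J'|=\mu$.
\item[(b)] $|J|=2^{|A_0|}\cdot\mu$.
\item[(c)] For every coding strategy $F'$ for $J'$ there is a coding strategy $F$ for $J$ whose answers to $O_1,O_2,\dots$ are $T_n=A_0\cup T_n'$, where $T'_1,T'_2,\dots$ are the answers of $F'$ to $O_1\setminus A_0,O_2\setminus A_0,\dots$.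
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $S'$ were in $J$, then so would be $S=A_0\cup S'$. Hence $S'\notin J$, so $S'$ is infinite and $J'=J\cap\mathcal P(S')$ is a free ideal on $S'$. Let $A\in J'$. The map $T\mapsto T\setminus A$ is a bijection from $\{T\in J':A\subseteq T\}$ onto $\{B\in J:B\cap(A_0\cup A)=\emptyset\}$. The latter family has at least $\mu$ members by the choice of $A_0$, since $A_0\cup A\in J$ was a competitor.

(b) The map $B\mapsto(B\cap A_0,B\setminus A_0)$ is a bijection from $J$ onto $\mathcal P(A_0)\times J'$.

(c) Put $F(O)=A_0\cup F'(O\setminus A_0)$ and $F(T,O)=A_0\cup F'(T\setminus A_0,O\setminus A_0)$. This makes sense because $T\setminus A_0\in J'$ and $O\setminus A_0\in\langle J'\rangle$. As the values of $F'$ are disjoint from $A_0$, induction gives $T_n=A_0\cup T_n'$ and $T_n\setminus A_0=T'_n$.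
\end{proof}

Since $\limsup O_n\subseteq A_0\cup\limsup(O_n\setminus A_0)$, part (c) shows that \emph{it suffices to prove Theorem~\ref{thm:main} for uniform ideals.}

For a uniform ideal we now separate the two jobs of $T_n$. TWO keeps a logbook and writes one entry in each inning. A \emph{recording rule} is a function $\rho$ that assigns a \emph{record} $\rho(s,O)$ to every history $s$ and every $O\in\langle J\rangle$, where \emph{histories} are defined recursively: the empty sequence is a history, and if $s$ is a history and $O\in\langle J\rangle$, then the sequence $s^\frown\rho(s,O)$ obtained by appending the record is a history. A sequence $O_1,O_2,\dots$ in $\langle J\rangle$ produces the histories $s_0=\emptyset$ and $s_n=s_{n-1}{}^\frown\rho(s_{n-1},O_n)$. The next lemma says that TWO may keep any logbook in which there are at most $|J|$ possible entries at each step.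

\begin{lemma}\label{lem:coding}
Let $J$ be a uniform free ideal and $\mu=|J|$. Let $\rho$ be a recording rule such that $|\{\rho(s,O):O\in\langle J\rangle\}|\le\mu$ for every history $s$, and let a set $A(s)\in J$ be given for every nonempty history $s$. Then there is a coding strategy whose answers to any sequence $O_1,O_2,\dots$ in $\langle J\rangle$ satisfy $A(s_n)\subseteq T_n\subseteq T_{n+1}$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Let $\mathcal H$ be the set of nonempty histories. It is closed under nonempty initial segments. By induction there are at most $\mu\cdot\mu=\mu$ histories of each length, so $|\mathcal H|\le\aleph_0\cdot\mu=\mu$. We construct an injection $\Phi:\mathcal H\to J$ such that $\Phi(s)\supseteq A(s)$, and $\Phi(s)\supseteq\Phi(s^-)$ when $s$ has length at least $2$, where $s^-$ is $s$ without its last record.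

Let $\mathcal H=\{t_\xi:\xi<|\mathcal H|\}$. At stage $\xi$ we define $\Phi$ on those nonempty initial segments $s$ of $t_\xi$ on which it is not yet defined, in order of length. When $s$ is treated, $\Phi(s^-)$ is already defined, and the values used so far belong to initial segments of the sequences $t_\eta$ with $\eta\le\xi$. There are finitely many of these if $\xi$ is finite and at most $|\xi|\cdot\aleph_0=|\xi|$ if $\xi$ is infinite, so fewer than $\mu$ in both cases. By uniformity the set $A(s)\cup\Phi(s^-)$ (or $A(s)$, if $s$ has length $1$) has $\mu$ supersets in $J$, and we let $\Phi(s)$ be one that has not been used.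

Put $F(O)=\Phi(\emptyset^\frown\rho(\emptyset,O))$ and $F(\Phi(s),O)=\Phi(s^\frown\rho(s,O))$, which is well defined because $\Phi$ is injective, and put $F(T,O)=\emptyset$ if $T$ is not a value of $\Phi$. By induction the answers are $T_n=\Phi(s_n)$.
\end{proof}

To prove Theorem~\ref{thm:main} for a uniform ideal we therefore need a recording rule with at most $\mu$ records at each step, and sets $A(s)\in J$ that depend on the history alone, such that $\limsup O_n\subseteq\bigcup_nA(s_n)$.

\section{Remembering a cover, or only the inning number}\label{sec:simple}

\begin{proof}[Proof of Theorem~\ref{thm:m}]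
\emph{Necessity.} Let $F$ be a winning coding strategy. If ONE plays $\emptyset$ from some inning on, then everything that TWO will ever play is determined by finitely many members of $J$. Precisely, for $\bar T=(T_1,\dots,T_m)\in J^m$ define $T_{j+1}=F(T_j,\emptyset)$ for $j\ge m$ and $Y(\bar T)=\bigcup_{j\ge1}T_j\in\langle J\rangle$. Given $O\in\langle J\rangle$, let ONE play $O$ in the first $m$ innings and $\emptyset$ afterwards, and let $\bar T$ list the first $m$ answers. TWO wins, so $O\subseteq Y(\bar T)$. Thus $\{Y(\bar T):\bar T\in J^m\}$ is cofinal in $\langle J\rangle$, and it has at most $|J|^m=|J|$ members.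

\emph{Sufficiency.} Let $\{C_\xi:\xi<\chi\}$ be cofinal in $\langle J\rangle$ with $\chi\le|J|$, and for $O\in\langle J\rangle$ let $\xi(O)$ be the least $\xi$ with $O\subseteq C_\xi$. We let TWO cover all of $\bigcup_nO_n$, which wins for every $m$. TWO records $\rho(s,O)=\xi(O)$, and for a history $s=(\xi_1,\dots,\xi_n)$ we put $A(s)=C_{\xi_1}^{(n)}\cup\dots\cup C_{\xi_n}^{(n)}\in J$. In any play,
\[
\bigcup_nA(s_n)=\bigcup_iC_{\xi(O_i)}\supseteq\bigcup_iO_i .
\]
If $J$ is uniform, Lemma~\ref{lem:coding} finishes the proof. In general let $A_0,J',\mu$ be as in Lemma~\ref{lem:reduction}.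

Suppose first that $|J|=\mu$. The family $\{C_\xi\setminus A_0:\xi<\chi\}$ is cofinal in $\langle J'\rangle$ and has size at most $|J|=|J'|$. By the uniform case there is a coding strategy for $J'$ that covers $\bigcup_n(O_n\setminus A_0)$, and Lemma~\ref{lem:reduction}(c) turns it into one for $J$ that covers $\bigcup_nO_n$.

Suppose now that $|J|>\mu$. Then $J'$ may be too small to carry the histories, and we write them inside $A_0$. By Lemma~\ref{lem:reduction}(b), $2^{|A_0|}=|J|>\mu$, so $A_0$ is infinite. Since TWO also has to cover $A_0$, we split it into disjoint sets $A',A''$ with $|A'|=|A''|=|A_0|$ and use the halves alternately: one is covered while the other carries the message. There are at most $\max(\chi,\aleph_0)\le2^{|A_0|}$ histories, so there are injections $e'$ and $e''$ of the set of nonempty histories into $\mathcal P(A')\setminus\{A'\}$ and $\mathcal P(A'')\setminus\{A''\}$. For a history $s$ of length $n\ge1$ put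
\[
T(s)=\begin{cases}e'(s)\cup A''\cup(A(s)\setminus A_0)&\text{if $n$ is odd,}\\ A'\cup e''(s)\cup(A(s)\setminus A_0)&\text{if $n$ is even.}\end{cases}
\]
Then $T(s)\in J$, and $s\mapsto T(s)$ is injective: $n$ is even exactly when $A'\subseteq T(s)$, and $s$ is recovered from $T(s)\cap A'=e'(s)$ for odd $n$ and from $T(s)\cap A''=e''(s)$ for even $n$. As in the proof of Lemma~\ref{lem:coding}, playing $T_n=T(s_n)$ is a coding strategy. It covers $\bigcup_nA(s_n)$, because $A_0\subseteq T_1\cup T_2$ and $A(s_n)\setminus A_0\subseteq T_n$.
\end{proof}

\begin{example}\label{ex:alephomega}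
Let $J=[\aleph_\omega]^{<\omega}$, so $|J|=\aleph_\omega$. Given countable sets $C_\xi\subseteq\omega_\omega$ for $\xi<\omega_\omega$, the set $\bigcup_{\xi<\omega_n}C_\xi$ has size at most $\aleph_n$, so we can pick $x_n\in\omega_{n+1}\setminus\bigcup_{\xi<\omega_n}C_\xi$. Every $\xi<\omega_\omega$ is below some $\omega_n$, and then $x_n\notin C_\xi$. So the countable set $\{x_n:n<\omega\}$ is contained in no $C_\xi$, and $\operatorname{cof}(\langle J\rangle,\subseteq)>|J|$. For this ideal TWO has a coding strategy that covers $\limsup O_n$, by Theorem~\ref{thm:main}, but none that covers $\bigcup_nO_n$ without the monotonicity rule, by Theorem~\ref{thm:m}.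
\end{example}

For $J=[\omega_1]^{<\omega}$, in contrast, the countable ordinals form a cofinal family in $\langle J\rangle$ of size $\aleph_1=|J|$, so a coding strategy covers $\bigcup_nO_n$ even without monotonicity. The same cofinal family gives ONE a way to defeat every strategy that sees only $n$ and $O_n$.

\begin{proof}[Proof of Theorem~\ref{thm:inning}]
Let $F(n,O)$ be a finite set for all $n\ge1$ and $O\in[\omega_1]^{\le\omega}$. Every $\alpha<\omega_1$ is a countable subset of $\omega_1$, hence a possible move of ONE. Let $Y_n$ be the set of all $x<\omega_1$ for which there is $\beta_x<\omega_1$ with $x\in F(n,\alpha)$ for all $\alpha\ge\beta_x$. Suppose that $Y_n$ contains a countably infinite set $Z$. Then $\alpha=\sup\{\beta_x:x\in Z\}$ is below $\omega_1$ and $Z\subseteq F(n,\alpha)$, which is impossible for a finite set. So each $Y_n$ is finite, and there is $x\in\omega_1\setminus\bigcup_nY_n$. For each $n$, the set of $\alpha<\omega_1$ with $x\notin F(n,\alpha)$ is unbounded, so we can choose $x<\alpha_1<\alpha_2<\cdots<\omega_1$ with $x\notin F(n,\alpha_n)$ for all $n$. ONE plays $O_n=\alpha_n$. This sequence is increasing, $x\in O_1$, and $x$ is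 never covered.
\end{proof}

\section{The ideal of finite sets}\label{sec:finite}

In Example~\ref{ex:alephomega} TWO cannot record a countable set that covers $O_n$, but can record finitely many ordinals. The idea is to use them to approach the points of ONE from above. TWO builds a countable set $N$ of ordinals, the \emph{markers}. For a point $x$ consider the least marker $\gamma\ge x$. If $\gamma>x$, TWO wants to place a new marker in the interval $[x,\gamma)$, without knowing $x$. When $\operatorname{cf}(\gamma)\le\omega$, TWO adds a whole cofinal subset of $\gamma$. When $\operatorname{cf}(\gamma)>\omega$, the countable set $O_n\cap\gamma$ is bounded in $\gamma$, and its supremum is a suitable marker in any inning in which $x\in O_n$. As the ordinals are well-ordered, the process must end with $x$ itself as a marker.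

\begin{proposition}\label{prop:finite}
Theorem~\ref{thm:main} holds for $J=[\kappa]^{<\omega}$, where $\kappa$ is any infinite cardinal.
\end{proposition}

\begin{proof}
Here $|J|=\kappa$, and $J$ is uniform because a finite set $A$ has the $\kappa$ supersets $A\cup\{x\}$. For every nonempty countable $X\subseteq\kappa+1$ fix an enumeration $X=\{X(q):q<\omega\}$, and for every $0<\gamma\le\kappa$ with $\operatorname{cf}(\gamma)\le\omega$ fix a countable cofinal set $K_\gamma\subseteq\gamma$.

The history $s_n$ will determine countable sets $\{\kappa\}=N_0\subseteq N_1\subseteq\dots\subseteq N_n\subseteq\kappa+1$. In inning $n$, TWO attends to the finite set $M_n=\{N_l(q):l,q<n\}$. The record is the function $\rho_n(\gamma)=\sup(O_n\cap\gamma)<\gamma$ on the set of those $\gamma\in M_n$ that have uncountable cofinality. It consists of finitely many ordinals below $\kappa$, so at most $\kappa$ records can follow $s_{n-1}$. Put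
\[
N_n=N_{n-1}\cup\bigcup\{K_\gamma:0<\gamma\in N_{n-1},\ \operatorname{cf}(\gamma)\le\omega\}\cup\operatorname{ran}(\rho_n),\qquad A(s_n)=M_n\setminus\{\kappa\}.
\]
Let $N=\bigcup_nN_n$. The sets $M_n$ increase and their union is $N$, so $\bigcup_nA(s_n)=N\setminus\{\kappa\}$. By Lemma~\ref{lem:coding} it remains to show $\limsup O_n\subseteq N$.

Let $x\in\limsup O_n$ and let $\gamma$ be the least element of $N$ with $\gamma\ge x$; it exists because $\kappa\in N$. Suppose $\gamma>x$, so that $N\cap[x,\gamma)=\emptyset$. If $\operatorname{cf}(\gamma)\le\omega$, then $K_\gamma\subseteq N$, and $K_\gamma$ meets $[x,\gamma)$. If $\operatorname{cf}(\gamma)>\omega$, we use that $\gamma\in M_n$ for all large $n$ and $x\in O_n$ for infinitely many $n$: for some $n$ both hold, and then $x\le\rho_n(\gamma)<\gamma$ with $\rho_n(\gamma)\in N_n$. Both cases contradict $N\cap[x,\gamma)=\emptyset$. Hence $x=\gamma\in N$.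
\end{proof}

To follow the strategy in a play, let $\kappa=\omega_\omega$ and $K_\kappa=\{\omega_k:k<\omega\}$. Then $M_1=\{\kappa\}$, the first record is empty, and $N_1=\{\kappa\}\cup\{\omega_k:k<\omega\}$. For a point $x$ with $\omega_5<x<\omega_6$ the least marker above $x$ in $N_1$ is $\omega_6$. TWO can attend to only finitely many of the $\omega_k$ at a time, so $\omega_6$ enters $M_n$ after a delay. In the first inning $n$ after that in which ONE shows $x$, the ordinal $\sup(O_n\cap\omega_6)\in[x,\omega_6)$ becomes a marker. From then on, the least marker $\ge x$ drops without help when it has countable cofinality, and it waits for its turn and for the next appearance of $x$ when it has uncountable cofinality, as $\omega_5+\omega_3$ does. The delays are the reason why $x$ must appear infinitely often.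

For a general uniform ideal $J$ on $\kappa$ with $|J|=\mu$, four things change.
\begin{enumerate}
\item The moves of ONE may be uncountable. The set $O_n\cap\gamma$ is certain to be bounded in $\gamma$ only if $\operatorname{cf}(\gamma)>|O_n|$, so TWO has to add cofinal subsets of all markers of cofinality at most $|O_n|$. The set of markers becomes uncountable and cannot be exhausted by finite sets. TWO has to attend to infinite blocks $M_n$.
\item Nothing forces the set of markers into $\langle J\rangle$, so TWO cannot simply play it. TWO records $O_n\cap M_n$ instead. This requires $2^{|M_n|}\le\mu$, which dictates the size of the blocks.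
\item For an infinite block, a record must bound $O_n\cap\gamma$ in $\gamma$ for all relevant $\gamma\in M_n$ at once. This amounts to dominating a function in $\prod_\gamma\operatorname{cf}(\gamma)$, and $\mu$ functions may not suffice to dominate all members of this product. Lemma~\ref{lem:domination} gives one function that dominates any $\mu$ given functions, except on sets of coordinates on which $\mu$ functions do suffice.
\item That lemma applies to the $\mu$ members of $J$, but not to $\langle J\rangle$, which may be larger. A move $O_n=\bigcup_kO_n^{(k)}$ leaves countably many exceptional sets, and TWO has to work through them in later innings, finitely many at a time.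
\end{enumerate}

\section{Domination in products of regular cardinals}\label{sec:domination}

Fix an infinite cardinal $\mu$ and a family $(\lambda_r)_{r\in R}$ of infinite regular cardinals. For $D\subseteq R$, the product $\prod_{r\in D}\lambda_r$, abbreviated $\prod D$, is the set of functions $f$ on $D$ with $f(r)<\lambda_r$ for all $r\in D$, ordered pointwise. We call $D$ \emph{small} if $\prod D$ has a cofinal subset of size at most $\mu$, that is, a subset $\mathcal D$ with $|\mathcal D|\le\mu$ such that every $f\in\prod D$ satisfies $f\le d$ for some $d\in\mathcal D$. In the game, the small sets are those on which TWO can afford to record an upper bound. Whether $D$ is small depends only on $\mu$ and $(\lambda_r)_{r\in D}$, not on $R$.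

The small sets are closed under subsets and finite unions. Indeed, if $\mathcal D$ is cofinal in $\prod D$ and $D'\subseteq D$, then the restrictions to $D'$ of the members of $\mathcal D$ are cofinal in $\prod D'$, since any $f\in\prod D'$ extends by $0$ to $D$. If $D,D'$ are disjoint with cofinal families $\mathcal D,\mathcal D'$, then the at most $\mu\cdot\mu$ functions $d\cup d'$ are cofinal in $\prod(D\cup D')$. Moreover $D$ is small whenever $|\prod D|\le\mu$; this covers the empty set and the singletons $\{r\}$ with $\lambda_r\le\mu$.

\begin{lemma}\label{lem:domination}
Suppose $2^{|R|}\le\mu$. If $\mathcal F\subseteq\prod R$ and $|\mathcal F|\le\mu$, then there is $g\in\prod R$ such that $\{r\in R:f(r)>g(r)\}$ is small for every $f\in\mathcal F$.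
\end{lemma}

\begin{example}\label{ex:diagonal}
Let $\mu=\aleph_\omega$, $R=\omega$ and $\lambda_n=\aleph_{n+1}$. Finite sets are small. Given an infinite $D\subseteq\omega$ and $f_\xi\in\prod D$ for $\xi<\omega_\omega$, put $g(n)=\sup\{f_\xi(n)+1:\xi<\omega_n\}<\omega_{n+1}$. Then $f_\xi(n)<g(n)$ whenever $\xi<\omega_n$, so for all but finitely many $n\in D$. In particular $g\not\le f_\xi$ for every $\xi$, so $D$ is not small. Thus small means finite, no family of $\mu$ functions is cofinal in $\prod R$, and the case $D=R$ of the diagonal construction gives the conclusion of the lemma.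
\end{example}

In general there is no such description of the small sets, and we argue by contradiction. A counterexample can be arranged as a long sequence $(g_i)_{i<\delta}$ that increases modulo small sets and has no upper bound. Any function $h$ fails to bound the sequence on a set $B$ that is not small. But the sequence has at most $\mu$ terms, so it is far from cofinal on $B$, and some $f$ jumps over it there. We replace $h$ by $\max(h,f)$ and repeat this more than $|R|$ times. In each round some coordinate passes from below a fixed $g_i$ to above it, and no coordinate can do so twice.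

\begin{proof}[Proof of Lemma~\ref{lem:domination}]
\emph{Step 0: easy coordinates.} Let $R$ be finite. Put $g(r)=\sup\{f(r):f\in\mathcal F\}$ if $\lambda_r>\mu$, which is below $\lambda_r$ by regularity, and $g(r)=0$ otherwise. Then $\{r:f(r)>g(r)\}\subseteq\{r:\lambda_r\le\mu\}$, a finite union of small singletons. Now let $\rho=|R|$ be infinite. The set $R_0=\{r:\lambda_r\le2^\rho\}$ is small, since $|\prod R_0|\le(2^\rho)^\rho=2^\rho\le\mu$. It suffices to find $g$ on $R\setminus R_0$ and to extend it by $0$. So we replace $R$ by $R\setminus R_0$, keep $\rho$, and have
\[
|R|\le\rho,\qquad 2^\rho\le\mu,\qquad 2^\rho<\lambda_r\ \text{ for all }r\in R.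
\]
Let $\mathcal I$ be the family of small subsets of $R$, and write $f\le^*g$ if $\{r:f(r)>g(r)\}\in\mathcal I$. This relation is transitive, because $\{r:f(r)>h(r)\}\subseteq\{r:f(r)>g(r)\}\cup\{r:g(r)>h(r)\}$. Suppose that the lemma fails.

\emph{Step 1: an increasing sequence.} Let $\chi\le\mu$ be the least size of a family $\{f_j:j<\chi\}\subseteq\prod R$ without a $\le^*$-upper bound in $\prod R$. A finite family is bounded by its pointwise maximum, so $\chi$ is infinite. Let $\delta=\operatorname{cf}(\chi)$ and let $(\chi_i)_{i<\delta}$ be cofinal in $\chi$. By recursion on $i<\delta$ let $g_i$ be a $\le^*$-upper bound of $\{f_j:j<\chi_i\}\cup\{g_\eta:\eta<i\}$; it exists because this family has fewer than $\chi$ members. The sequence $(g_i)_{i<\delta}$ is $\le^*$-increasing, and it has no $\le^*$-upper bound, since such a bound would bound every $f_j$. If we had $\delta<\lambda_r$ for all $r$, the pointwise supremum of the $g_i$ would be an upper bound in $\prod R$. So $\delta\ge\lambda_r$ for some $r$, and $\delta$ is a regular cardinal with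
\[
2^\rho<\delta\le\mu .
\]

\emph{Step 2: one jump.} We claim that for every $h\in\prod R$ there are $f\in\prod R$ and $j<\delta$ such that
\begin{equation}\label{eq:jump}
\text{for every $i$ with $j\le i<\delta$ there is $r\in R$ with }h(r)<g_i(r)<f(r).
\end{equation}
Put $B_i=\{r:g_i(r)>h(r)\}$. For $i\le i'$, a point $r\in B_i\setminus B_{i'}$ satisfies $g_i(r)>h(r)\ge g_{i'}(r)$, so
\begin{equation}\label{eq:almost}
B_i\setminus B_{i'}\in\mathcal I\qquad(i\le i'<\delta).
\end{equation}
There are at most $2^\rho<\delta$ subsets of $R$, so there is $B\subseteq R$ such that $X=\{i<\delta:B_i=B\}$ is unbounded in $\delta$. Let $j=\min X$.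

The set $B$ is not small. Otherwise, for any $i<\delta$ take $i'\in X$ with $i'\ge i$; then $B_i\subseteq B\cup(B_i\setminus B_{i'})$ is small by \eqref{eq:almost}, which means $g_i\le^*h$. So $h$ would be an upper bound of the sequence.

Next, there is $f\in\prod R$ such that $\{r\in B:f(r)>g_i(r)\}\notin\mathcal I$ for all $i<\delta$. Otherwise every $f\in\prod B$ satisfies $f\le g_i$ on $B\setminus D$ for some $i<\delta$ and some small $D\subseteq B$. Fix a cofinal family $\mathcal D(D)\subseteq\prod D$ of size at most $\mu$ for each small $D\subseteq B$. The functions $(g_i\restriction(B\setminus D))\cup d$ with $i<\delta$, $D\subseteq B$ small and $d\in\mathcal D(D)$ are then cofinal in $\prod B$, and there are at most $\delta\cdot2^\rho\cdot\mu=\mu$ of them. So $B$ would be small.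

Now let $j\le i<\delta$. The set $B\setminus B_i=B_j\setminus B_i$ is small by \eqref{eq:almost}, and $\{r\in B:f(r)>g_i(r)\}$ is not. So there is $r\in B\cap B_i$ with $f(r)>g_i(r)$, and this $r$ is as in \eqref{eq:jump}.

\emph{Step 3: too many jumps.} Define $h_\alpha\in\prod R$ for $\alpha<\rho^+$, pointwise nondecreasing in $\alpha$. Let $h_0=0$. Given $h_\alpha$, let $f_\alpha$ and $j_\alpha$ be as in Step 2 and put $h_{\alpha+1}=\max(h_\alpha,f_\alpha)$. For limit $\alpha$ let $h_\alpha$ be the pointwise supremum of the earlier functions, which lies in $\prod R$ because $|\alpha|\le\rho<\lambda_r$. Since $\rho^+\le2^\rho<\delta$ and $\delta$ is regular, there is $i<\delta$ with $i\ge j_\alpha$ for all $\alpha<\rho^+$. By \eqref{eq:jump} there are $r_\alpha\in R$ with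
\[
h_\alpha(r_\alpha)<g_i(r_\alpha)<h_{\alpha+1}(r_\alpha)\qquad(\alpha<\rho^+).
\]
If $\alpha<\alpha'<\rho^+$, then $h_{\alpha'}(r_\alpha)\ge h_{\alpha+1}(r_\alpha)>g_i(r_\alpha)$, whereas $h_{\alpha'}(r_{\alpha'})<g_i(r_{\alpha'})$. So $r_\alpha\ne r_{\alpha'}$, and $\alpha\mapsto r_\alpha$ is an injection of $\rho^+$ into $R$. This contradicts $|R|\le\rho$.
\end{proof}

The hypothesis $2^{|R|}\le\mu$ entered twice: to discard $R_0$, and to count the sets $D$ in Step 2. The hypothesis $|\mathcal F|\le\mu$ entered through $\delta\le\mu$ in the same count.

\section{The strategy}\label{sec:strategy}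

By Lemma~\ref{lem:reduction} we may assume that $J$ is uniform. Let $\mu=|J|$, and identify $S$ with the cardinal $\kappa=|S|$. Then $\kappa\le\mu$, because $J$ contains all singletons. We define a recording rule and sets $A(s)$ as required at the end of Section~\ref{sec:coding}.

\subsection*{Light sets}
A set $M$ is \emph{light} if $2^{|M|}\le\mu$, so that TWO can record a subset of it. A set is \emph{$\sigma$-light} if it is the union of countably many light sets. These notions take the place of ``finite'' and ``countable'' in Proposition~\ref{prop:finite}.

\begin{lemma}\label{lem:light}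
\begin{enumerate}
\item[(a)] Finite sets, members of $J$, and finite unions of light sets are light.
\item[(b)] Countable sets and members of $\langle J\rangle$ are $\sigma$-light, and a set that injects into a $\sigma$-light set is $\sigma$-light.
\item[(c)] If $M$ is light, then $\aleph_0^{|M|}\le\mu$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The cardinal $\mu$ is infinite; $\mathcal P(B)\subseteq J$ for $B\in J$; and $2^{|M\cup M'|}\le2^{|M|}\cdot2^{|M'|}$. (b) The first claim follows from (a). If $e:X\to\bigcup_qM_q$ is injective and the $M_q$ are light, then $X=\bigcup_qe^{-1}(M_q)$ and $|e^{-1}(M_q)|\le|M_q|$. (c) If $M$ is finite, then $\aleph_0^{|M|}\le\aleph_0\le\mu$. If $M$ is infinite, then $\aleph_0^{|M|}\le(2^{|M|})^{|M|}=2^{|M|}\le\mu$.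
\end{proof}

\subsection*{Heights}
To apply Section~\ref{sec:domination} we measure a bounded subset of $\gamma$ not by its supremum but by a position on a fixed cofinal sequence, which is an element of the regular cardinal $\operatorname{cf}(\gamma)$. For $0<\gamma\le\kappa$ let $\lambda_\gamma=\operatorname{cf}(\gamma)$ and fix a strictly increasing map $c_\gamma:\lambda_\gamma\to\gamma$ whose range is cofinal in $\gamma$; for $\gamma=\beta+1$ this means $\lambda_\gamma=1$ and $c_\gamma(0)=\beta$. If $O\subseteq\kappa$ and $\lambda_\gamma$ is infinite and greater than $|O|$, then $O\cap\gamma$ is bounded in $\gamma$, and we define the \emph{height}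
\[
h_O(\gamma)=\min\{\varepsilon<\lambda_\gamma:\ x\le c_\gamma(\varepsilon)\text{ for all }x\in O\cap\gamma\}.
\]
If $O'\subseteq O$, then $h_{O'}(\gamma)\le h_O(\gamma)$. For a set $D$ of limit ordinals $\le\kappa$ let $\prod D=\prod_{\gamma\in D}\lambda_\gamma$, and call $D$ small in the sense of Section~\ref{sec:domination}, with our $\mu$. A function $u\in\prod D$ names one marker below each $\gamma\in D$; put $c[u]=\{c_\gamma(u(\gamma)):\gamma\in D\}$. Since $c_\gamma$ is increasing,
\begin{equation}\label{eq:capture}
\text{if }\gamma\in D,\ x\in O\cap\gamma\text{ and }u(\gamma)\ge h_O(\gamma),\text{ then }c[u]\cap[x,\gamma)\ne\emptyset .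
\end{equation}

\subsection*{Choices made before the play}
\begin{itemize}
\item For each $\sigma$-light set $X\subseteq\kappa+1$ fix light sets $X^{[q]}$, $q<\omega$, with $X=\bigcup_qX^{[q]}$.
\item For each small set $E$ fix a cofinal family $\mathcal D(E)\subseteq\prod E$ of size at most $\mu$, and a well-ordering of it.
\item For each infinite cardinal $\nu\le\kappa$ and each light set $R$ of ordinals $0<\gamma\le\kappa$ with $\lambda_\gamma>\nu$, fix $g_{R,\nu}\in\prod R$ such that
\begin{equation}\label{eq:g}
\{\gamma\in R:h_B(\gamma)>g_{R,\nu}(\gamma)\}\text{ is small for every }B\in J\text{ with }|B|\le\nu .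
\end{equation}
Such a function exists by Lemma~\ref{lem:domination}: the $\lambda_\gamma$ are infinite regular cardinals, $2^{|R|}\le\mu$, and the family $\{h_B\restriction R:B\in J,\ |B|\le\nu\}$ has at most $|J|=\mu$ members.
\end{itemize}

\subsection*{The records}
The history $s_n$ will determine infinite cardinals $\omega=\nu_0\le\nu_1\le\dots\le\nu_n\le\kappa$ and sets of markers $\{\kappa\}=N_0\subseteq N_1\subseteq\dots\subseteq N_n\subseteq\kappa+1$ such that, for all $l\le n$,
\begin{equation}\label{eq:invariant}
\nu_l\text{ is $\sigma$-light as a set, and }|N_l|\le\nu_l .
\end{equation}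
By Lemma~\ref{lem:light}(b) every $N_l$ is then $\sigma$-light. Let $n\ge1$, and let $s_{n-1}$ and $O_n\in\langle J\rangle$ be given. The block that TWO attends to is
\[
M_n=\bigcup_{l,q<n}N_l^{[q]}\subseteq N_{n-1}.
\]
It is light by Lemma~\ref{lem:light}(a), and it is determined by $s_{n-1}$. The record is a quadruple
\[
\rho_n=\bigl(\nu_n,\ Q_n,\ (C_n^k)_{k<\omega},\ d_n\bigr).
\]

\emph{The size $\nu_n$.} Let $\nu_n=\max(\nu_{n-1},|O_n|)$. It is $\sigma$-light, since $\nu_{n-1}$ is and since $|O_n|$ injects into $O_n\in\langle J\rangle$. As $\nu_n\in\kappa+1$, it has at most $\kappa\le\mu$ possible values. It divides the markers in the block: those with $\lambda_\gamma\le\nu_n$ will receive their whole cofinal sequence, and on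
\[
R_n=\{\gamma\in M_n:\gamma>0,\ \lambda_\gamma>\nu_n\}
\]
the height $h_{O_n}$ is defined. Let $g_n=g_{R_n,\nu_n}$. Both $R_n$ and $g_n$ are determined by $s_{n-1}$ and $\nu_n$, so the markers $c[g_n]$ cost no further memory.

\emph{The trace $Q_n$.} Let $Q_n=O_n\cap M_n\in\langle J\rangle$. It has at most $2^{|M_n|}\le\mu$ possible values.

\emph{The exceptional sets $C_n^k$.} For $k<\omega$ let
\[
C_n^k=\{\gamma\in R_n:h_{O_n^{(k)}}(\gamma)>g_n(\gamma)\}.
\]
Each $C_n^k$ is small by \eqref{eq:g}, because $O_n^{(k)}\in J$ and $|O_n^{(k)}|\le|O_n|\le\nu_n$. Since $O_n^{(k)}\subseteq O_n^{(k+1)}$, we have $C_n^k\subseteq C_n^{k+1}$. An increasing sequence of subsets of $R_n$ is determined by the function $R_n\to\omega\cup\{\infty\}$ that sends $\gamma$ to the least $k$ with $\gamma\in C_n^k$, or to $\infty$ if there is none. So, given $s_{n-1}$ and $\nu_n$, the sequence $(C_n^k)_{k<\omega}$ has at most $\aleph_0^{|R_n|}\le\mu$ possible values, by Lemma~\ref{lem:light}(c).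

\emph{The bound $d_n$.} On a single small set TWO can record a bound for $h_{O_n}$. The union $\bigcup_kC_n^k$ need not be small, and recording a bound on each $C_n^k$ might require $\mu^{\aleph_0}$ records, which can exceed $\mu$. So TWO records only where the exceptional sets are, and returns to them later with the moves that ONE makes then. In inning $n$ this concerns
\[
E_n=\{\gamma\in C_1^n\cup\dots\cup C_{n-1}^n:\ \lambda_\gamma>\nu_n\},
\]
with $E_1=\emptyset$. This set is determined by $s_{n-1}$ and $\nu_n$, it is small as a subset of a finite union of small sets, and $h_{O_n}$ is defined on it. Let $d_n$ be the first member of $\mathcal D(E_n)$ with $d_n\ge h_{O_n}\restriction E_n$. Given $s_{n-1}$ and $\nu_n$, it has at most $\mu$ possible values.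

Altogether at most $\mu\cdot\mu^3=\mu$ records can follow $s_{n-1}$. Finally put
\begin{align*}
N_n&=N_{n-1}\cup\{c_\gamma(\varepsilon):0<\gamma\in N_{n-1},\ \varepsilon<\lambda_\gamma\le\nu_n\}\cup c[g_n]\cup c[d_n],\\
A(s_n)&=Q_1^{(n)}\cup\dots\cup Q_n^{(n)}\in J .
\end{align*}
Both sets depend only on $s_n$. We check \eqref{eq:invariant} for $N_n$. The first set in the union has size at most $\nu_{n-1}$, and the second at most $\nu_{n-1}\cdot\nu_n=\nu_n$. The last two have size at most $|N_{n-1}|\le\nu_{n-1}$, because $R_n\subseteq M_n\subseteq N_{n-1}$ and $E_n\subseteq M_1\cup\dots\cup M_{n-1}\subseteq N_{n-1}$. The rule is defined for every history and every $O_n\in\langle J\rangle$; no relation between the moves of ONE was assumed.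

\section{Every point played infinitely often is covered}\label{sec:verification}

Let $O_1,O_2,\dots$ be any sequence in $\langle J\rangle$, with the objects of Section~\ref{sec:strategy}, and let $N=\bigcup_nN_n$. The blocks satisfy $M_n\subseteq M_{n+1}$ and $\bigcup_nM_n=\bigcup_{l,q}N_l^{[q]}=N$. So every marker lies in $M_n$ for all large $n$.

\begin{lemma}\label{lem:marker}
$\limsup O_n\subseteq N$.
\end{lemma}

\begin{proof}
Let $x\in\limsup O_n$ and let $\gamma$ be the least element of $N$ with $\gamma\ge x$; it exists because $\kappa\in N$. Suppose $\gamma>x$. Then $\gamma>0$ and $N\cap[x,\gamma)=\emptyset$. We find a marker in $[x,\gamma)$, which is a contradiction. Fix $i$ with $\gamma\in M_i$ and $x\in O_i$, and fix $k$ with $x\in O_i^{(k)}$.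

\emph{Case 1: $\lambda_\gamma\le\nu_n$ for some $n$.} Since the $\nu_n$ are nondecreasing, we may take $n\ge i$. Then $\gamma\in M_i\subseteq N_{i-1}\subseteq N_{n-1}$, so $N_n$ contains the range of $c_\gamma$. The range is cofinal in $\gamma$ and therefore meets $[x,\gamma)$.

\emph{Case 2: $\lambda_\gamma>\nu_n$ for all $n$, and $\gamma\notin C_i^k$.} We have $\gamma\in R_i$, so $g_i(\gamma)\ge h_{O_i^{(k)}}(\gamma)$. As $x\in O_i^{(k)}\cap\gamma$, the set $c[g_i]\subseteq N_i$ meets $[x,\gamma)$ by \eqref{eq:capture}.

\emph{Case 3: $\lambda_\gamma>\nu_n$ for all $n$, and $\gamma\in C_i^k$.} Choose $n>\max(i,k)$ with $x\in O_n$. Then $\gamma\in C_i^k\subseteq C_i^n$ with $i\le n-1$, and $\lambda_\gamma>\nu_n$, so $\gamma\in E_n$ and $d_n(\gamma)\ge h_{O_n}(\gamma)$. As $x\in O_n\cap\gamma$, the set $c[d_n]\subseteq N_n$ meets $[x,\gamma)$ by \eqref{eq:capture}.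

Hence $x=\gamma\in N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:reduction} let $J$ be uniform. Lemma~\ref{lem:coding}, applied to the rule of Section~\ref{sec:strategy}, gives a coding strategy with $A(s_n)\subseteq T_n\subseteq T_{n+1}$. Let $x\in\limsup O_n$. By Lemma~\ref{lem:marker}, $x\in M_i$ for all large $i$, so there is $i$ with $x\in O_i\cap M_i=Q_i$. Then $x\in Q_i^{(n)}$ for some $n\ge i$, and so $x\in A(s_n)\subseteq T_n$.
\end{proof}

\begin{remark}
That $x$ is played infinitely often was used three times, each time to find an inning after a delay that cannot be bounded in advance: when $\gamma$ has entered the block, when the exceptional set $C_i^k$ has had its turn, and when $x$ itself has entered the block. By Theorem~\ref{thm:m} the delays cannot all be avoided. Closure of $J$ under subsets made the members of $J$ light, and this is what allows the set of markers to be as large as the moves of ONE and still be exhausted by countably many blocks. The hypotheses $J\ne\langle J\rangle$ and $S\notin\langle J\rangle$ were not used.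
\end{remark}

\begin{remark}
Lemma~\ref{lem:domination} is not needed when $\kappa<\aleph_{\omega_1}$. Then $\lambda_\gamma$ takes only countably many values for $0<\gamma\le\kappa$, so the pieces $X^{[q]}$ can be refined so that $\lambda_\gamma$ is constant on the nonzero elements of each piece. The set $R_n$ is then a finite union of sets $D$ on which $\lambda_\gamma$ has a constant value $\lambda$, with $|D|\le\nu_n<\lambda\le\kappa\le\mu$. The $\lambda$ constant functions are cofinal in $\prod D$, so $R_n$ is small, and TWO can record a bound for $h_{O_n}$ on all of $R_n$ at once. For $\kappa\ge\aleph_{\omega_1}$ there are uncountably many possible cofinalities, and this refinement is not available.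
\end{remark}

\begin{thebibliography}{1}

\bibitem{games}
\emph{Games that involve set theory or topology},
\texttt{http://www.math.ac.vn/\allowbreak publications/\allowbreak vjm/\allowbreak VJM\_23/\allowbreak No.\%202/\allowbreak M.\%20Scheepers.PDF}

\end{thebibliography}
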